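\title{Uniseriality of the product of two twisted Speh representations}

\begin{abstract}
Let $F$ be a $p$-adic field and $\tau$ a unitary supercuspidal representation of $GL_m(F)$. We consider the representation parabolically induced from two Speh representations attached to $\tau$, twisted by $|\det|^{s}$ and $|\det|^{-s}$. We prove that every level of its socle filtration is irreducible, for all $s\in\mathbb{C}$ and all sizes of the two factors. We also compute its length, show that its constituents are pairwise inequivalent, and give the Langlands data of each level. The proof uses exact functors, cut out of Jacquet modules, that remove a row or a column from the Speh representations, together with a sharp upper bound for the length.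
\end{abstract}

\section{Introduction}

Let $F$ be a $p$-adic field, $G_n=GL_n(F)$ and $\nu=|\det|$. All representations are smooth, complex and of finite length, hence admissible. We write $V\times W$ for the normalized parabolic induction of $V\otimes W$ from the block upper triangular parabolic subgroup, and $\ell(V)$ for the length of $V$.

The composition factors of a reducible representation $\pi$ do not say how they are glued together. A first measure of the gluing is the \emph{socle filtration} $0=\pi_{(0)}\subset\pi_{(1)}\subset\cdots$, in which $\pi^{(k)}=\pi_{(k)}/\pi_{(k-1)}$ is the maximal semisimple subrepresentation of $\pi/\pi_{(k-1)}$. The representation $\pi^{(k)}$ is the \emph{level $k$ socle}, and the number of nonzero levels is the \emph{level rank} of $\pi$. The level rank is $1$ exactly when $\pi\ne0$ is semisimple, and it is at most $\ell(\pi)$. The other extreme, where every nonzero level is irreducible, is the \emph{uniserial} case; equivalently, the subrepresentations of $\pi$ form a chain (Lemma~\ref{lem:chain}).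

Let $\tau$ be a unitary supercuspidal representation of $G_m$. For positive integers $a,c$, let $\tau_a$ be the discrete series representation of $G_{ma}$ attached to the segment $\tau\nu^{(a-1)/2},\dots,\tau\nu^{-(a-1)/2}$, and let the Speh representation $\operatorname{Speh}_c(\tau_a)$ of $G_{mac}$ be the unique irreducible quotient of
\[
\tau_a\nu^{(c-1)/2}\times\tau_a\nu^{(c-3)/2}\times\cdots\times\tau_a\nu^{-(c-1)/2}.
\]
For positive integers $a,b,c,d$ and $s\in\mathbb{C}$ put
\[
\pi_s=\operatorname{Speh}_c(\tau_a)\nu^{s}\times\operatorname{Speh}_d(\tau_b)\nu^{-s},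
\]
a representation of $G_{m(ac+bd)}$. Conjecture 3.3 of \cite{OP} asserts that $\pi_s$ is always uniserial. The case $a=b$, $c=d$ is known, due to Tadi\'c.

For $a=b=c=d=1$ the representation $\tau\nu^s\times\tau\nu^{-s}$ is irreducible or has two constituents and a unique irreducible subrepresentation, so it is uniserial. This case and the case $a=b$, $c=d$ suggest a positive answer. On the other hand, once the length exceeds two, uniseriality is much stronger than what classification theorems provide directly: a product of three supercuspidal representations can have a unique irreducible subrepresentation and a unique irreducible quotient without being uniserial (Example~\ref{ex:three}). We prove the conjecture.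

\begin{theorem}\label{thm:main}
The representation $\pi_s$ is uniserial for all $s\in\mathbb{C}$ and all positive integers $a,b,c,d$. Put $w=2|\operatorname{Re}s|$. If $\tau\nu^{s-(a+c)/2}\not\cong\tau\nu^{-s-(b+d)/2+k}$ for all $k\in\mathbb{Z}$, then $\pi_s$ is irreducible. Otherwise the level rank and the length of $\pi_s$ both equal $1+\max(0,N)$, where
\[
N=\min\Big\{a,\,b,\,c,\,d,\ w-\tfrac{|a-b+c-d|}{2},\ w-\tfrac{|a-b-c+d|}{2},\ \tfrac{a+b+c+d}{2}-w\Big\}.
\]
\end{theorem}

To read the formula, put $t=w-\frac12(|a-b|+|c-d|)$. Since $\max(|p+q|,|p-q|)=|p|+|q|$, the smaller of the fifth and sixth terms is $t$, and the last term is $\min(a,b)+\min(c,d)-t$. So, as $w$ grows in steps of one, the length climbs from $1$ to $1+\min(a,b,c,d)$, stays there, and descends to $1$. Theorem~\ref{thm:main} follows from Theorem~\ref{thm:pairs}, which also shows that the constituents are pairwise inequivalent and gives the Langlands data of each level.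

\medskip
\noindent\emph{The method.} A twisted Speh representation is pictured as a parallelogram of $ac$ cells. Suitable direct summands of Jacquet modules give exact functors $\Phi$ that delete a row or a column from one or both parallelograms and send each constituent of the product to zero or to an irreducible representation. An exact functor that kills no constituent of $\pi$ reflects inclusions of submodules, so $\pi$ is uniserial as soon as $\Phi(\pi)$ is. The difficulty is to know that nothing is killed. We get this by counting: an independent argument gives $\ell\le N+1$, and if the deletion does not change $N$, then by induction the smaller product already has length $N+1$. Such a deletion exists except for one extremal pair for each $N$. There a deletion kills exactly one constituent, which we identify as the unique irreducible quotient.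

Section~\ref{sec:example} carries out the whole argument by hand for the smallest product of length three. Section~\ref{sec:levels}, on the Langlands data of the levels, is not needed for Theorem~\ref{thm:main}.

\section{Background on $GL_n$}\label{sec:background}

We write $\operatorname{JH}(V)$ for the set of isomorphism classes of composition factors (\emph{constituents}) of $V$, and call $V$ \emph{multiplicity free} if the factors of a composition series are pairwise inequivalent.

\begin{lemma}\label{lem:chain}
A representation $V$ is uniserial if and only if its subrepresentations form a chain. In that case the socle filtration is the only composition series of $V$, and the level rank equals $\ell(V)$.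
\end{lemma}

\begin{proof}
Suppose all nonzero levels are irreducible and $V\neq0$. Every nonzero submodule contains the simple socle $S$. The levels of $V/S$ are the levels $2,3,\dots$ of $V$, so the submodules of $V/S$ form a chain by induction on the length, and hence so do those of $V$. Conversely, if the submodules of $V$ form a chain, so do those of $V/V_{(k-1)}$; two simple submodules of it are comparable, hence equal, so $V^{(k)}$ is simple or zero.
\end{proof}

\subsection*{Segments}
Fix a supercuspidal representation $\rho$ of $G_m$ and put $\rho_i=\rho\nu^i$ for $i\in\mathbb{Z}$; these are pairwise inequivalent and form the \emph{line} of $\rho$. A \emph{segment} is a set $[p,q]=\{p,p+1,\dots,q\}$ of integers with $p\le q$; $p$ is its \emph{begin} and $q$ its \emph{end}. The symbol $[p,p-1]$ denotes the empty segment. A \emph{multisegment} $\mathfrak{n}$ is a formal sum of segments; empty segments are dropped. We say that $[p,q]$ \emph{precedes} $[p',q']$, written $[p,q]\prec[p',q']$, if $p<p'\le q+1$ and $q<q'$; two segments are \emph{linked} if one precedes the other. An \emph{elementary operation} replaces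 two linked segments $[p,q]\prec[p',q']$ of a multisegment by their union $[p,q']$ and intersection $[p',q]$. It gives the larger end to the smaller begin. If $p'\le q$, the multisets of begins and of ends do not change; if $p'=q+1$, the begin $p'$ and the end $p'-1$ disappear.

Let $\delta([p,q])$ and $Z([p,q])$ be the unique irreducible subrepresentations of $\rho_q\times\rho_{q-1}\times\cdots\times\rho_p$ and of $\rho_p\times\rho_{p+1}\times\cdots\times\rho_q$. For the empty segment both are the trivial representation of $G_0$, the unit for $\times$.

\subsection*{Standard facts}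
\begin{itemize}
\item[(F1)] \emph{Jacquet functors} \cite{BZ}, \cite[\S1]{Z}. Induction and the normalized Jacquet functors $r_{(n_1,\dots,n_t)}$ from $G_n$ to $G_{n_1}\times\cdots\times G_{n_t}$ are exact and transitive, and Frobenius reciprocity holds:
\[
\operatorname{Hom}(V,W_1\times\cdots\times W_t)=\operatorname{Hom}(r_{(n_1,\dots,n_t)}V,\,W_1\otimes\cdots\otimes W_t).
\]
Write $r_{(k,\cdot)}=r_{(k,n-k)}$. Geometric lemma: $r_{(k,\cdot)}(V\times W)$ has a filtration whose graded pieces are indexed by $k_1+k_2=k$; the piece for $(k_1,k_2)$ is the image of $r_{(k_1,\cdot)}V\otimes r_{(k_2,\cdot)}W$ under the exact functor that sends $(V_1\otimes V_2)\otimes(W_1\otimes W_2)$ to $(V_1\times W_1)\otimes(V_2\times W_2)$. In the Grothendieck group $[V\times W]=[W\times V]$; so if $V\times W$ is irreducible, then $V\times W\cong W\times V$.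
\item[(F2)] \emph{Cuspidal support.} An irreducible $V$ is a constituent of a product of supercuspidal representations, whose multiset $\operatorname{supp}V$ is unique. A representation of $G_{n_1}\times\cdots\times G_{n_t}$ is, functorially, the direct sum of components on which the supports of the $t$ tensor factors of all constituents are constant. If $K$ is irreducible, the submodules of $K\otimes U$ are the $K\otimes U'$ with $U'\subset U$.
\item[(F3)] \emph{Segments} \cite{Z}. The product $\delta(\Delta)\times\delta(\Delta')$ is irreducible if and only if $\Delta,\Delta'$ are not linked, and a product of $\delta(\Delta)$'s over pairwise unlinked segments is irreducible. For supercuspidal $\kappa,\kappa'$ of $G_m$, the product $\kappa\times\kappa'$ is irreducible unless $\kappa'\cong\kappa\nu^{\pm1}$. The nonzero Jacquet modules $r_{(\cdot,\cdot)}\delta([p,q])$ are the $\delta([k+1,q])\otimes\delta([p,k])$, $p-1\le k\le q$; hence $\delta([p,q])\hookrightarrow\delta([k+1,q])\times\delta([p,k])$.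
\item[(F4)] \emph{Langlands classification}; see also \cite[Theorem 7.1]{Z} combined with (F8). An order $\Delta_1,\dots,\Delta_t$ is \emph{admissible} if $\Delta_j\not\prec\Delta_i$ for $i<j$; ordering by nondecreasing ends, or by nondecreasing begins, is admissible. Then $\delta(\Delta_1)\times\cdots\times\delta(\Delta_t)$ has a unique irreducible subrepresentation $L(\Delta_1+\dots+\Delta_t)$, which occurs in it with multiplicity one and is the unique irreducible quotient of the product in the reverse order. Every constituent of the product is $L(\mathfrak{n}')$ with $\mathfrak{n}'$ obtained from $\Delta_1+\dots+\Delta_t$ by successive elementary operations. Finally $L(\mathfrak{n})^\vee=L(\mathfrak{n}^\vee)$, where $[p,q]^\vee=[-q,-p]$ in the line of $\rho^\vee$.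
\item[(F5)] \emph{Zelevinsky classification} \cite[Theorem 6.1]{Z}. If $\Delta_i\not\prec\Delta_j$ for $i<j$, the socle of $Z(\Delta_1)\times\cdots\times Z(\Delta_t)$ is irreducible; it is denoted $Z(\Delta_1+\dots+\Delta_t)$.
\item[(F6)] \emph{Ladders} \cite{KL}. If $p_1<\dots<p_t$ and $q_1<\dots<q_t$, then in the Grothendieck group
\[
r_{(k,\cdot)}L\Big(\sum_r[p_r,q_r]\Big)=\sum L\Big(\sum_r[e_r+1,q_r]\Big)\otimes L\Big(\sum_r[p_r,e_r]\Big),
\]
the sum being over $e_1<\dots<e_t$ with $p_r-1\le e_r\le q_r$ and $m\sum_r(q_r-e_r)=k$.
\item[(F7)] Let $\theta(g)={}^tg^{-1}$ and $V^\theta=V\circ\theta$. Then $V^\theta\cong V^\vee$ for irreducible $V$ (Gelfand--Kazhdan), and $(V\times W)^\theta\cong W^\theta\times V^\theta$.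
\item[(F8)] The Zelevinsky--Aubert involution $D$ is a ring automorphism of the Grothendieck ring that preserves irreducibles, and $D(L(\mathfrak{n}))=Z(\mathfrak{n})$ \cite{Z}, \cite{Au}. We use it only to compare lengths.
\end{itemize}

The functor $V\mapsto V^\theta$ is an exact covariant equivalence. The functor $V\mapsto V^\#=(V^\theta)^\vee$ is an exact contravariant equivalence that fixes irreducibles, and $(V\times W)^\#\cong W\times V$ for irreducible $V,W$. By Lemma~\ref{lem:chain}, $V\times W$ is then uniserial if and only if $W\times V$ is, with the levels in reverse order.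

\subsection*{Words}
Let all constituents of $V$ have support consisting of representations of $G_m$. The constituents $\kappa_1\otimes\cdots\otimes\kappa_l$ of $r_{(m,\dots,m)}V$, counted with multiplicity, are the \emph{words} of $V$; on the line of $\rho$ we write the word $\rho_{i_1}\otimes\cdots\otimes\rho_{i_l}$ as $(i_1,\dots,i_l)$. By the geometric lemma, the words of $V\times W$ are the shuffles of a word of $V$ and a word of $W$. The only word of $\delta([p,q])$ is $(q,q-1,\dots,p)$, so every word of a constituent of a product of $\delta(\Delta)$'s starts with the end of one of the $\Delta$'s. By Frobenius reciprocity, an irreducible subrepresentation of $\rho_i\times U$, of $U\times\rho_i$, or of $\rho_{i_1}\times\cdots\times\rho_{i_l}$ has a word starting with $i$, a word ending with $i$, or the word $(i_1,\dots,i_l)$, respectively.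

For $k\ge1$, let $r_{i^k}(V)$ be the direct summand of $r_{(mk,\cdot)}V$ on which the first factor has support $k\cdot\rho_i$, and put $r_i=r_{i^1}$. This functor is exact. Since $\rho_i^{\times k}$ is irreducible by (F3), the constituents of $r_{i^k}(V)$ have the form $\rho_i^{\times k}\otimes\sigma$, and $r_{i^k}(V)\neq0$ exactly when $V$ has a word starting with $k$ letters $i$.

\begin{example}\label{ex:two}
The product $\rho_0\times\rho_1$ has the two words $(0,1)$ and $(1,0)$ and is reducible, so it has length two; its socle is irreducible by (F4), so it is uniserial.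
\end{example}

\begin{example}\label{ex:three}
The product $\rho_0\times\rho_1\times\rho_2$ has a unique irreducible subrepresentation, and a unique irreducible quotient (apply $\#$ to the definition of $\delta([0,2])$). It is not uniserial: $Z([0,1])$ and $Z([1,2])$ have the single words $(0,1)$ and $(1,2)$, so the submodule $Z([0,1])\times\rho_2$ has the word $(2,0,1)$ but not $(1,2,0)$, while for $\rho_0\times Z([1,2])$ the opposite holds.
\end{example}

When the supports of two factors do not interact, the product is irreducible.

\begin{lemma}\label{lem:separated}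
Let $V,W$ be irreducible with supports consisting of representations of $G_m$. Suppose that no element of $\operatorname{supp}V$ is isomorphic to $\kappa$ or $\kappa\nu^{\pm1}$ for any $\kappa\in\operatorname{supp}W$. Then $V\times W$ is irreducible.
\end{lemma}

\begin{proof}
First, let $L$ be irreducible with a word $\cdots\otimes\kappa\otimes\kappa'\otimes\cdots$, where $\kappa'\not\cong\kappa,\kappa\nu^{\pm1}$. We claim that exchanging these two adjacent letters gives again a word of $L$. Merge the two blocks into one block of size $2m$. By transitivity, some constituent of the corresponding Jacquet module of $L$ has the same other letters and, in the merged block, an irreducible $\omega$ with the word $\kappa\otimes\kappa'$. The words of $\omega$ are among $\kappa\otimes\kappa'$ and $\kappa'\otimes\kappa$, and $\kappa\not\cong\kappa'$, so by (F2) $\kappa\otimes\kappa'$ is a quotient of $r_{(m,m)}\omega$. Hence $\omega\hookrightarrow\kappa\times\kappa'$, which is irreducible by (F3). So $\omega=\kappa\times\kappa'$ has both words.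

Now take any factor $L$ of a composition series of $V\times W$. Exchanging adjacent letters, we find a word of $L$ consisting of the letters of $\operatorname{supp}V$ followed by those of $\operatorname{supp}W$. So the Jacquet module of $L$ has a constituent whose first factor has support $\operatorname{supp}V$. By the geometric lemma, the only such constituent for $V\times W$ is $V\otimes W$, with multiplicity one. By exactness there is only one factor $L$.
\end{proof}

\section{Speh representations as parallelograms}\label{sec:speh}

For $x\in\mathbb{Z}$ and $a,c\ge1$ put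
\[
A=R(x;a,c)=L\Big(\sum_{r=0}^{c-1}[x+r,\,x+a-1+r]\Big),
\]
and let $R(x;a,c)$ be the trivial representation of $G_0$ if $a=0$ or $c=0$. By (F4), $\operatorname{Speh}_c(\tau_a)\nu^s=R(0;a,c)$ for $\rho=\tau\nu^{s-(a+c-2)/2}$. We draw the $c$ segments, the \emph{rows} of $A$, below one another, as in Figure~\ref{fig:par}. The letters in the four corners are
\[
x,\qquad \alpha=x+a-1,\qquad \alpha^*=x+c-1,\qquad x^*=x+a+c-2 .
\]
The begins of the rows form the \emph{first column} $[x,\alpha^*]$ and the ends form the \emph{last column} $[\alpha,x^*]$. Note that $R(x;a,1)=\delta([x,\alpha])$, that $R(x;1,c)=Z([x,\alpha^*])$ by the definitions, and that $R(x;a,c)^\vee=R(-x^*;a,c)$ in the line of $\rho^\vee$.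

Taking Jacquet modules one letter at a time leads out of the family $R(x;a,c)$, but only into a slightly larger one. For a partition $\lambda=(\lambda_0\ge\dots\ge\lambda_{c-1})$ with $0\le\lambda_r\le a$, let
\[
A^\lambda=L\Big(\sum_r[x+r,\,\alpha+r-\lambda_r]\Big),
\]
obtained by removing $\lambda_r$ cells from the right of row $r$. The numbers $\alpha+r-\lambda_r$ strictly increase with $r$, so (F6) applies to $A^\lambda$. The letter $i$ is \emph{available} for $A^\lambda$ if $i=\alpha+r-\lambda_r$ for a row $r$ with $\lambda_r<a$ and either $r=0$ or $\lambda_{r-1}>\lambda_r$. The row $r$ is then unique, and $\lambda+i$ denotes the partition $\lambda$ with $\lambda_r$ increased by one.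

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\foreach \x/\y in {2/0,3/0,3/-1,4/-1} \fill[gray!35] (\x,\y) rectangle ++(1,1);
\foreach \x/\y in {0/0,1/0,2/0,3/0,1/-1,2/-1,3/-1,4/-1,2/-2,3/-2,4/-2,5/-2}
  {\draw (\x,\y) rectangle ++(1,1); \node at (\x+0.5,\y+0.5) {$\x$};}
\draw[thick] (1.5,0.5) circle (0.36);
\draw[thick] (5.5,-1.5) circle (0.36);
\end{tikzpicture}
\caption{The Speh representation $A=R(0;4,3)=L([0,3]+[1,4]+[2,5])$, one segment per row, with corner letters $x=0$, $\alpha=3$, $\alpha^*=2$, $x^*=5$. Removing the shaded cells, $\lambda=(2,2,0)$, leaves $A^\lambda=L([0,1]+[1,2]+[2,5])$. Its words start with one of the circled letters $1$ and $5$, but not with the end $2$ of the middle row.}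
\label{fig:par}
\end{figure}

\begin{lemma}\label{lem:words}
\begin{itemize}
\item[(a)] If $i$ is available for $A^\lambda$, then $r_i(A^\lambda)\cong\rho_i\otimes A^{\lambda+i}$ and $i$ is not available for $A^{\lambda+i}$; otherwise $r_i(A^\lambda)=0$. In all cases $r_{i^k}(A^\lambda)=0$ for $k\geq2$.
\item[(b)] The words of $A$ are the sequences of successively available letters leading from $\lambda=\emptyset$ to $\lambda=(a^c)$. Each has multiplicity one, starts with $\alpha$ and ends with $\alpha^*$.
\item[(c)] $A\hookrightarrow Z([\alpha,x^*])\times Z([\alpha-1,x^*-1])\times\cdots\times Z([x,\alpha^*])$, and $A=Z\big(\sum_{j=0}^{a-1}[x+j,\,x+j+c-1]\big)$.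
\item[(d)] $D(R(x;a,c))=R(x;c,a)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Apply (F6) to the nonempty rows of $A^\lambda$ with $k=m$. Exactly one row $r$ is cut, by one cell. The only condition that can fail is $e_{r-1}<e_r$, that is, $\alpha+r-1-\lambda_{r-1}<\alpha+r-\lambda_r-1$, or $\lambda_{r-1}>\lambda_r$. If row $r-1$ is empty, so are all earlier rows, there is no condition, and $\lambda_{r-1}=a>\lambda_r$ holds anyway. After the step, row $r$ ends at $i-1$ and no other row ends at $i$, so $i$ is no longer available.

(b) Iterate (a). A sequence of letters determines the chain of partitions, which gives multiplicity one. The first cell removed is the last cell of row $0$, and the last cell removed is the first cell of row $c-1$.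

(c) Consider the summand of $r_{(mc,\cdot)}A$ on which the first factor has support $\rho_\alpha,\dots,\rho_{x^*}$, each once. In a contributing term of (F6), let $\mu_r$ cells be cut from row $r$. The condition $e_{r}<e_{r+1}$ says $\mu_r\ge\mu_{r+1}$; we have $\mu_0\le1$ because the letter $\alpha-1$ does not occur in the first factor; and $\sum\mu_r=c$. So all $\mu_r=1$, and the summand is $R(\alpha;1,c)\otimes R(x;a-1,c)$. Frobenius reciprocity gives $A\hookrightarrow Z([\alpha,x^*])\times R(x;a-1,c)$. Iterate. The begins decrease along the resulting product, so (F5) identifies $A$.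

(d) By (F8), $D(R(x;a,c))=Z(\sum_{r<c}[x+r,x+r+a-1])$, which is $R(x;c,a)$ by (c).
\end{proof}

Part (b) is the point at which the shape of a Speh representation enters: there is one possible first letter and one possible last letter, whereas $A^\lambda$ in general has several.

\section{Pairs of Speh representations on one line}\label{sec:pairs}

From now on $A=R(x;a,c)$ and $B=R(y;b,d)$ with $a,b,c,d\ge1$. The corner letters of $B$ are $y$, $\beta=y+b-1$, $\beta^*=y+d-1$, $y^*=y+b+d-2$. The rows are $\Delta^A_r=[x+r,\alpha+r]$ for $0\le r<c$ and $\Delta^B_j=[y+j,\beta+j]$ for $0\le j<d$, with sums $\mathfrak{m}_A$ and $\mathfrak{m}_B$. The relative position of the two parallelograms is measured by the differences of corresponding corners,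
\[
\begin{aligned}
u&=y-x, &\qquad v&=\beta-\alpha=u+b-a,\\
v^*&=\beta^*-\alpha^*=u+d-c, &\qquad u^*&=y^*-x^*=u+b+d-a-c,
\end{aligned}
\]
and by $z=x^*-y+2$, which is positive exactly when the largest letter of $A$ is at least $y-1$. We have
\begin{equation}\label{eq:z}
z=a+c-u=b+c-v=a+d-v^*=b+d-u^*.
\end{equation}
The nine numbers $a,b,c,d,u,v,v^*,u^*,z$ are the \emph{parameters} of $(A,B)$, and $N(A,B)$ is their minimum. We write $A\triangleleft B$ if $N(A,B)\ge1$, that is, if $u,v,v^*,u^*,z\ge1$. For $c=d=1$ we have $v^*=u$, $u^*=v$ and $z=\alpha-y+2$, so $A\triangleleft B$ means $[x,\alpha]\prec[y,\beta]$.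

\subsection*{Symmetries}
Let $\Theta(A,B)=(B^\vee,A^\vee)=(R(-y^*;b,d),R(-x^*;a,c))$, a pair in the line of $\rho^\vee$, and $D(A,B)=(R(x;c,a),R(y;d,b))$. Every statement below is proved for all $\rho$, so it may be applied to $\Theta(A,B)$. By (F7), $(A\times B)^\theta\cong B^\vee\times A^\vee$. By this, by (F8) with Lemma~\ref{lem:words}(d), and by (F1), the products attached to the four pairs below have the same length. The parameters are read off the definitions.
\begin{center}
\begin{tabular}{c|ccccccccc}
$(A,B)$ & $a$ & $b$ & $c$ & $d$ & $u$ & $v$ & $v^*$ & $u^*$ & $z$\\ \hline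
$\Theta(A,B)$ & $b$ & $a$ & $d$ & $c$ & $u^*$ & $v^*$ & $v$ & $u$ & $z$\\
$D(A,B)$ & $c$ & $d$ & $a$ & $b$ & $u$ & $v^*$ & $v$ & $u^*$ & $z$\\
$(B,A)$ & $b$ & $a$ & $d$ & $c$ & $-u$ & $-v$ & $-v^*$ & $-u^*$ & $b+d+u$
\end{tabular}
\end{center}
In particular $\Theta$ and $D$ preserve $N$ and $\triangleleft$.

\subsection*{The candidates for the levels}
In the Grothendieck group $A\times B$ is contained in the product of the $\delta(\Delta)$ over all rows of $A$ and $B$. So by (F4) every constituent of $A\times B$ is $L(\mathfrak{n})$ with $\mathfrak{n}$ obtained from $\mathfrak{m}_A+\mathfrak{m}_B$ by elementary operations. The multisegments that occur turn out to be the following. Pair the last $h$ rows of $A$ with the first $h$ rows of $B$, in order: $\Delta^A_{c-h+j}$ with $\Delta^B_j$ for $0\le j<h$. The begin of $\Delta^B_j$ minus that of $\Delta^A_{c-h+j}$ is $g=u-c+h$, the difference of the ends is $v-c+h$, and the begin of $\Delta^B_j$ is at most the end of $\Delta^A_{c-h+j}$ plus one exactly when $h\le z$. Put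
\[
h_0=\max(0,\,c-u,\,c-v),\qquad h_1=\min(c,d,z).
\]
For $h_0\le h\le h_1$, let $\mathfrak{n}_h=\mathfrak{n}_h(A,B)$ be obtained from $\mathfrak{m}_A+\mathfrak{m}_B$ by replacing each of the $h$ pairs by its union and intersection:
\begin{equation}\label{eq:nh}
\begin{aligned}
\mathfrak{n}_h={}&\sum_{r<c-h}[x+r,\alpha+r]+\sum_{j<h}[y+j,\,\alpha+c-h+j]\\
&+\sum_{j<h}[x+c-h+j,\,\beta+j]+\sum_{h\le j<d}[y+j,\beta+j].
\end{aligned}
\end{equation}
Here $0\le g\le a$, the last $h$ rows of $A$ lose their first $g$ cells (and vanish if $g=a$, that is, $h=z$), and the first $h$ rows of $B$ gain $g$ cells on the left. We call the segments of the first two sums the \emph{$A$-rows} of $\mathfrak{n}_h$ and the others its \emph{$B$-rows}; $A$-row $r$ ends at $\alpha+r$ and $B$-row $j$ ends at $\beta+j$. For $h>h_0$ the paired segments are linked. For $h=h_0$ there are no pairs, or the paired segments share a begin or an end, so $\mathfrak{n}_{h_0}=\mathfrak{m}_A+\mathfrak{m}_B$. Finally,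
\[
h_1-h_0=N(A,B),
\]
because subtracting $0,c-u,c-v$ from $c$ gives $c,u,v$, from $d$ gives $d,v^*,u^*$, and from $z$ gives $z,a,b$.

\begin{theorem}\label{thm:pairs}
Let $A=R(x;a,c)$ and $B=R(y;b,d)$.
\begin{itemize}
\item[(i)] If neither $A\triangleleft B$ nor $B\triangleleft A$, then $A\times B$ is irreducible.
\item[(ii)] If $A\triangleleft B$, then $A\times B$ and $B\times A$ are uniserial of length $N(A,B)+1$, with pairwise inequivalent constituents.
\item[(iii)] If $A\triangleleft B$, the level $k$ socle of $A\times B$ is $L(\mathfrak{n}_{h_0+k-1})$ for $1\le k\le N(A,B)+1$; the levels of $B\times A$ are the same in reverse order.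
\end{itemize}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:pairs}\,(i),(ii)]
Let $\rho=\tau\nu^{s-(a+c-2)/2}$ and $\rho'=\tau\nu^{-s-(b+d-2)/2}$. The factors of $\pi_s$ have supports in the lines of $\rho$ and $\rho'$. If these lines differ, which is the first case of the theorem, Lemma~\ref{lem:separated} applies. Otherwise $\rho'\cong\rho\nu^y$ with $y\in\mathbb{Z}$, and $\pi_s=A\times B$ with $x=0$. An isomorphism $\tau\nu^t\cong\tau\nu^{t'}$ forces $\operatorname{Re}t=\operatorname{Re}t'$, by comparing absolute values of central characters; so $y=-2\operatorname{Re}s+\frac{a+c-b-d}2$. Let $\operatorname{Re}s\le0$. Then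
\[
u,\,u^*=w\pm\tfrac{a-b+c-d}2,\qquad v^*,\,v=w\pm\tfrac{a-b-c+d}2,\qquad z=\tfrac{a+b+c+d}2-w,
\]
so $N=N(A,B)$. Since $u+u^*=2w\ge0$, while $B\triangleleft A$ requires $-u,-u^*\ge1$, we do not have $B\triangleleft A$. Hence $\pi_s$ is irreducible if $N\le0$ and uniserial of length $N+1$ if $N\ge1$. If $\operatorname{Re}s>0$, exchange the roles of the two factors: Theorem~\ref{thm:pairs} covers both orders of the product, and the formula for $N$ is unchanged under $(a,c)\leftrightarrow(b,d)$.
\end{proof}

The unitarity of $\tau$ was not used in this deduction. The rest of the paper proves Theorem~\ref{thm:pairs}; by $\#$ it suffices to treat $A\times B$ in (ii) and (iii).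

\section{Removing letters}\label{sec:letters}

A Jacquet module of an irreducible representation is usually far from irreducible. It becomes irreducible if one strips off a letter $i$ as many times as possible. Call $U$ \emph{$i$-reduced} if no word of $U$ starts with $i$. For irreducible $L,\sigma$ and $k\ge1$ we write $L\xrightarrow{\,i^k\,}\sigma$ if $r_{i^k}(L)\cong\rho_i^{\times k}\otimes\sigma$ and $\sigma$ is $i$-reduced; for $k=1$ we write $L\xrightarrow{\,i\,}\sigma$.

\begin{lemma}\label{lem:one}
Let $\kappa=\rho_i^{\times k}$.
\begin{itemize}
\item[(a)] If $U$ is $i$-reduced, then $r_{i^k}(\kappa\times U)\cong\kappa\otimes U$.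
\item[(b)] Let $L$ be irreducible with $r_{i^k}(L)\ne0$, and suppose $\sigma$ is $i$-reduced for every constituent $\kappa\otimes\sigma$ of $r_{i^k}(L)$. Then $L\xrightarrow{\,i^k\,}\sigma$ for some $\sigma$.
\item[(c)] If $L\xrightarrow{\,i^k\,}\sigma$ and $L'\xrightarrow{\,i^k\,}\sigma$, then $L\cong L'$.
\item[(d)] If $U$ is $i$-reduced and $L\subset\kappa\times U$ is irreducible, then $L\xrightarrow{\,i^k\,}\sigma$ for an irreducible subrepresentation $\sigma$ of $U$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) In the geometric lemma, $U$ contributes no letter $i$ to the first factor, so $\kappa$ contributes all $k$ of them, and one piece survives. (b) Let $\kappa\otimes\sigma$ be an irreducible quotient of $r_{i^k}(L)$. Then $L\hookrightarrow\kappa\times\sigma$, so $0\ne r_{i^k}(L)\subset r_{i^k}(\kappa\times\sigma)\cong\kappa\otimes\sigma$ by (a). (c) Both embed in $\kappa\times\sigma$. Since $r_{i^k}(\kappa\times\sigma)$ is irreducible, only one factor of a composition series of $\kappa\times\sigma$ has $r_{i^k}\ne0$. (d) By (a) and Frobenius reciprocity, $r_{i^k}(L)$ is a nonzero submodule of $\kappa\otimes U$,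 hence $\kappa\otimes U'$ with $U'\subset U$; it is irreducible by (b).
\end{proof}

\begin{lemma}\label{lem:step}
Let $V=A^\lambda\times B^\mu$. Let $i$ be available for exactly $k\ge1$ of the two factors, and let $V'=A^{\lambda'}\times B^{\mu'}$ be obtained by removing $i$ from these factors. Then $r_{i^k}(V)\cong\rho_i^{\times k}\otimes V'$, and for every $L\in\operatorname{JH}(V)$ either $r_{i^k}(L)=0$ or $L\xrightarrow{\,i^k\,}\sigma$ with $\sigma\in\operatorname{JH}(V')$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:words}(a), each factor contributes at most one letter $i$, and only if $i$ is available for it; so exactly one piece of the geometric lemma survives. The letter $i$ is available for neither $A^{\lambda'}$ nor $B^{\mu'}$, so $V'$ is $i$-reduced, and Lemma~\ref{lem:one}(b) applies to $L$.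
\end{proof}

We isolate what will be used. A \emph{reduction} of $\pi$ to $\pi'$ is an exact functor $\Phi$ together with an irreducible $K$ such that $\Phi(\pi)\cong K\otimes\pi'$, such that $\Phi(L)$ is zero or irreducible for $L\in\operatorname{JH}(\pi)$, and such that inequivalent $L$ with $\Phi(L)\ne0$ have inequivalent images. We say that $\Phi$ \emph{kills} $L$ if $\Phi(L)=0$.

\begin{lemma}\label{lem:reduction}
Let $\Phi$ be a reduction of $\pi$ to $\pi'$.
\begin{itemize}
\item[(a)] $\ell(\pi')$ is the number of factors of a composition series of $\pi$ that are not killed. So $\ell(\pi')\le\ell(\pi)$, with equality if and only if nothing is killed. If $\pi$ is multiplicity free, so is $\pi'$.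
\item[(b)] If $\pi'$ is uniserial and $W\subset\pi$ has no killed constituent, then $W$ is uniserial.
\item[(c)] If $\pi$ and $\pi'$ are uniserial, the nonzero ones among $\Phi(\pi^{(1)}),\Phi(\pi^{(2)}),\dots$ are, in this order, $K\otimes\pi'^{(1)},K\otimes\pi'^{(2)},\dots$.
\end{itemize}
\end{lemma}

\begin{proof}
By exactness, $\Phi$ maps a composition series of $\pi$ to a composition series of $K\otimes\pi'$ with repetitions, and by (F2) the submodules of $K\otimes\pi'$ correspond to those of $\pi'$. This gives (a) and (c). For (b), let $S,T\subset W$. The submodules $\Phi(S),\Phi(T)$ of $K\otimes\pi'$ are comparable, say $\Phi(S)\subset\Phi(T)$. Then $\Phi(S+T)=\Phi(S)+\Phi(T)=\Phi(T)$, so $\Phi((S+T)/T)=0$. No constituent of $W$ is killed, so $S\subset T$.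
\end{proof}

Reductions are produced as follows. Start from $A\times B$ and a sequence of letters $i_1,\dots,i_l$ such that, at its turn, $i_t$ is available for $k_t\ge1$ of the two current factors and is removed from them; let $A^\lambda\times B^\mu$ be the final product. Let $\Phi$ be the composite of the functors $r_{i_t^{k_t}}$, each applied to the last tensor factor, and $K=\rho_{i_1}^{\times k_1}\otimes\cdots\otimes\rho_{i_l}^{\times k_l}$. Say that an irreducible $L$, not necessarily a constituent of $A\times B$, \emph{follows $\Phi$ to $\sigma$} if there is a chain $L=\sigma_0,\sigma_1,\dots,\sigma_l=\sigma$ in which $\sigma_{t-1}\to\sigma_t$ is an arrow labeled $i_t^{k_t}$. Then: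
\begin{itemize}
\item[(T1)] if $L$ follows $\Phi$ to $\sigma$, then $\Phi(L)\cong K\otimes\sigma$;
\item[(T2)] if $L$ and $L'$ follow $\Phi$ to the same $\sigma$, then $L\cong L'$;
\item[(T3)] a constituent of $A\times B$ that is not killed follows $\Phi$ to some $\sigma$.
\end{itemize}
Here (T2) is Lemma~\ref{lem:one}(c), applied backwards along the chains, and (T3) is Lemma~\ref{lem:step}, iterated. Together with Lemma~\ref{lem:step} they show that $\Phi$ is a reduction of $A\times B$ to $A^\lambda\times B^\mu$.

These functors remove letters from the beginning of words. To remove letters from the end, we conjugate by $\theta$. If $\Phi$ is a reduction of $\pi^\theta$ to $\pi'^\theta$, then $\Phi^\theta(V)=(\operatorname{id}\otimes\theta)\,\Phi(V^\theta)$, where $\operatorname{id}\otimes\theta$ twists the last tensor factor, is a reduction of $\pi$ to $\pi'$, because twisting by $\theta$ is an equivalence. We say that $L$ follows $\Phi^\theta$ to $\sigma$ if $L^\theta$ follows $\Phi$ to $\sigma^\theta$; (T1)--(T3) hold for $\Phi^\theta$.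

\subsection*{First and last letters}
The upper bound for the length will come from a different use of words. The words of a constituent of $A\times B$ start in $\{\alpha,\beta\}$ and end in $\{\alpha^*,\beta^*\}$ by Lemma~\ref{lem:words}(b). The next lemma produces first and last letters from the Langlands data and so excludes most multisegments.

\begin{lemma}\label{lem:firstlast}
Let $\mathfrak{n}$ be a multisegment.
\begin{itemize}
\item[(a)] If $[i,q]\in\mathfrak{n}$ and no $[i+1,q']\in\mathfrak{n}$ has $q'>q$, then $L(\mathfrak{n})$ has a word ending with $i$.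
\item[(b)] If $[p,j]\in\mathfrak{n}$ and no $[p',j-1]\in\mathfrak{n}$ has $p'<p$, then $L(\mathfrak{n})$ has a word starting with $j$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Order $\mathfrak{n}$ by nondecreasing ends, with $[i,q]$ last among the segments ending at $q$. Embed $L(\mathfrak{n})$ in the product of the $\delta$'s and use $\delta([i,q])\hookrightarrow\delta([i+1,q])\times\rho_i$. A later segment has end $>q\ge i$, so it does not precede $[i,i]$, and its begin is not $i+1$, so $[i,i]$ does not precede it. By (F3) and (F1), $\rho_i$ commutes with all later factors, and $L(\mathfrak{n})\hookrightarrow U\times\rho_i$ for some $U$.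

(b) Order by nondecreasing begins, with $[p,j]$ first among the segments beginning at $p$, and use $\delta([p,j])\hookrightarrow\rho_j\times\delta([p,j-1])$. An earlier segment has begin $<p\le j$, so $[j,j]$ does not precede it, and its end is not $j-1$, so it does not precede $[j,j]$. Hence $L(\mathfrak{n})\hookrightarrow\rho_j\times U$ for some $U$.
\end{proof}

Consequently, for every $L(\mathfrak{n})\in\operatorname{JH}(A\times B)$:
\begin{align}
&[i,q]\in\mathfrak{n},\ i\notin\{\alpha^*,\beta^*\}\ \Longrightarrow\ \text{some }[i+1,q']\in\mathfrak{n}\text{ has }q'>q;\label{eq:begin}\\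
&[p,j]\in\mathfrak{n},\ j\notin\{\alpha,\beta\}\ \Longrightarrow\ \text{some }[p',j-1]\in\mathfrak{n}\text{ has }p'<p.\label{eq:end}
\end{align}

\section{The smallest product of length three}\label{sec:example}

Length three requires $a,b,c,d\ge2$. Take
\[
A=R(0;2,2)=L([0,1]+[1,2]),\qquad B=R(2;2,2)=L([2,3]+[3,4]),\qquad\pi=A\times B.
\]
All nine parameters equal $2$, and $\alpha=\alpha^*=1$, $\beta=\beta^*=3$. The words of $A$ are $(1,0,2,1)$ and $(1,2,0,1)$, and those of $B$ are $(3,2,4,3)$ and $(3,4,2,3)$.

\emph{At most three constituents.} Let $L(\mathfrak{n})\in\operatorname{JH}(\pi)$. The begins of $\mathfrak{n}$ are $\{0,1,2,3\}\setminus S$ and its ends are $\{1,2,3,4\}\setminus(S-1)$, with $S\subset\{2,3\}$ because each $s\in S$ is a begin and $s-1$ is an end, and $s=1$ would need the end $0$. The case $S=\{2\}$ leaves the end $2$ without the end $1$, against \eqref{eq:end}. The case $S=\{3\}$ leaves the begin $2$ without the begin $3$, against \eqref{eq:begin}. If $S=\{2,3\}$, then \eqref{eq:begin} for $i=0$ gives $\mathfrak{n}=[0,3]+[1,4]$. If $S=\emptyset$, the segment beginning at $3$ is not $[3,3]$, since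 \eqref{eq:end} for $j=4$ requires the end $3$ to have a smaller begin than the end $4$; so it is $[3,4]$. The segment beginning at $2$ is $[2,3]$ or $[2,2]$, and \eqref{eq:begin} for $i=0$ determines the rest. The candidates are
\[
\mathfrak{n}_0=[0,1]+[1,2]+[2,3]+[3,4],\quad\mathfrak{n}_1=[0,1]+[2,2]+[1,3]+[3,4],\quad\mathfrak{n}_2=[0,3]+[1,4].
\]
Reading the segments in order of ends, each downwards, gives words of the $L(\mathfrak{n}_h)$:
\[
(1,0,2,1,\mathbf{3},\mathbf{2},\mathbf{4},\mathbf{3}),\qquad(1,0,2,\mathbf{3},\mathbf{2},1,\mathbf{4},\mathbf{3}),\qquad(\mathbf{3},\mathbf{2},1,0,\mathbf{4},\mathbf{3},2,1).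
\]
Going from left to right, each letter can continue a word of only one of $A$, $B$; the letters of $B$ are in bold. So each of these words occurs once in $\pi$, each $L(\mathfrak{n}_h)$ occurs at most once, and $\ell(\pi)\le3$.

\emph{The top.} By Lemma~\ref{lem:words}(c), $B\times A\hookrightarrow Z([3,4])\times Z([2,3])\times Z([1,2])\times Z([0,1])$, whose socle is $C=R(0;4,2)=L(\mathfrak{n}_2)$ by (F5). Applying $\#$, we see that $\pi$ has a unique maximal submodule $W$, and $\pi/W\cong C$.

\emph{A chain of reductions.} Only $3$ is available for $B$, so the letters $1,0$ reduce $\pi$ to $\pi_1=\delta([1,2])\times B$. This reduction kills $C$, whose words start with $3$; so $\ell(\pi_1)\le2$. The letters $2,3,4$ reduce $\pi_1$ to $\pi_2=\rho_1\times Z([2,3])$. In the line of $\rho^\vee$ we have $\pi_2^\theta\cong Z([-3,-2])\times\rho^\vee\nu^{-1}$, and the letter $-3$ reduces it to $\rho^\vee\nu^{-2}\times\rho^\vee\nu^{-1}$; so $\pi_2$ reduces to $\pi_3=\rho_1\times\rho_2$, which is uniserial of length two (Example~\ref{ex:two}).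

\emph{Squeezing.} We have $2=\ell(\pi_3)\le\ell(\pi_2)\le\ell(\pi_1)\le2$. So the last two reductions kill nothing, and $\pi_2$, then $\pi_1$, are uniserial by Lemma~\ref{lem:reduction}(b). The first reduction leaves two constituents alive and kills $C$, so $\ell(\pi)=3$ and no constituent of $W$ is killed. Hence $W$ is uniserial, and so is $\pi$. Its socle is $L(\mathfrak{n}_0)$, because $\pi$ embeds in the admissibly ordered product for $\mathfrak{n}_0$; the levels are $L(\mathfrak{n}_0),L(\mathfrak{n}_1),L(\mathfrak{n}_2)$.

The general proof needs enough reductions (Section~\ref{sec:moves}), the bound $\ell\le N+1$ (Section~\ref{sec:bounds}), and an induction that organizes the squeezing (Section~\ref{sec:uniserial}).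

\section{Six moves}\label{sec:moves}

We need reductions of $A\times B$ that end in a product $A'\times B'$ of the same kind, so whole rows or columns must be removed. The removal from one factor must not be disturbed by letters available for the other, and this is the role of the requirements below.

\begin{proposition}\label{prop:moves}
In each line of the table, if the requirement holds, there is a reduction $\Phi$ of $A\times B$ to $A'\times B'$. The three listed parameters drop by one and the other six do not change.
\begin{center}
\begin{tabular}{c|l|l|c|c}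
move & removes & $(A',B')$ & requires & lowers\\ \hline
\textup{M1} & first row of $A$ & $R(x+1;a,c-1),\ B$ & $v\ge1$ & $c,u,v$\\
\textup{M2} & first column of $A$ & $R(x+1;a-1,c),\ B$ & $v^*\ge1$ & $a,u,v^*$\\
\textup{M3} & last column of $B$ & $A,\ R(y;b-1,d)$ & $v\ge1$ & $b,v,u^*$\\
\textup{M4} & last row of $B$ & $A,\ R(y;b,d-1)$ & $v^*\ge1$ & $d,v^*,u^*$\\
\textup{P1} & both first rows & $R(x+1;a,c-1),\ R(y+1;b,d-1)$ & none & $c,d,z$\\
\textup{P2} & both last columns & $R(x;a-1,c),\ R(y;b-1,d)$ & none & $a,b,z$
\end{tabular}
\end{center}
\end{proposition}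

\begin{proof}
The last column follows from $v=u+b-a$, $v^*=u+d-c$, $u^*=u+b+d-a-c$, $z=a+c-u$, since $u$ drops by one in M1 and M2 and is unchanged otherwise. We use two observations about $A$, and the same for $B$. For $\lambda=(p,0,\dots,0)$ the available letters are $\alpha-p$ (if $p<a$) and $\alpha+1$ (if $p\ge1$, $c\ge2$). For $\lambda=(1^p)$ they are $\alpha+p$ (if $p<c$) and $\alpha-1$ (if $p\ge1$, $a\ge2$).

\emph{M1.} Use the letters $\alpha,\alpha-1,\dots,x$. Each is available for the first factor at its turn. For $B$ only $\beta$ is available, and $\beta>\alpha$ because $v\ge1$. So all $k_t=1$ and $B$ is untouched.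

\emph{M3.} Use the letters $\beta,\beta+1,\dots,y^*$. Each is available for the second factor at its turn; for $A$ only $\alpha<\beta$ is available. All $k_t=1$.

\emph{P2.} Use the letters of $[\alpha,x^*]\cup[\beta,y^*]$ in increasing order. Suppose that, before $i$ is treated, $\lambda=(1^p)$, where $p$ is the number of elements of $[\alpha,x^*]$ below $i$. If $i\in[\alpha,x^*]$, then $p=i-\alpha<c$ and $i$ is available. If $i<\alpha$, then $p=0$ and only $\alpha$ is available. If $i>x^*$, then $p=c$ and at most $\alpha-1$ is available. So $i$ is available for $A^\lambda$ exactly when $i\in[\alpha,x^*]$, and the assumption propagates. The same holds for $B$, and $k$ is the number of the two last columns that contain $i$.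

\emph{P1.} Use the letters of $[x,\alpha]\cup[y,\beta]$ in decreasing order. Suppose that, before $i$ is treated, $\lambda=(p,0,\dots,0)$, where $p$ is the number of elements of $[x,\alpha]$ above $i$. If $i\in[x,\alpha]$, then $p=\alpha-i<a$ and $i$ is available. If $i>\alpha$, then $p=0$ and only $\alpha$ is available. If $i<x$, then $p=a$ and at most $\alpha+1$ is available. So $i$ is available for $A^\lambda$ exactly when $i\in[x,\alpha]$, and the same holds for $B$ with $[y,\beta]$.

\emph{M2, M4.} The pair $\Theta(A,B)=(B^\vee,A^\vee)$ has $v$-parameter $v^*\ge1$, so M3 and M1 apply to it. They reduce $B^\vee\times A^\vee\cong(A\times B)^\theta$ to $B^\vee\times R(-x^*;a-1,c)$ and to $R(-y^*+1;b,d-1)\times A^\vee$. Since $R(-x^*;a-1,c)^\vee=R(x+1;a-1,c)$ and $R(-y^*+1;b,d-1)^\vee=R(y;b,d-1)$, these are $(A'\times B')^\theta$ for M2 and M4, and we take the $\theta$-conjugate reductions.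
\end{proof}

The moves will be used in both directions. To \emph{invert} a move on a pair is to pass to the larger pair that the move takes to it; this is allowed when the larger pair satisfies the requirement. By Lemma~\ref{lem:reduction}(a), an upper bound for the length, or multiplicity freeness, for the larger pair implies the same for the given one.

\section{Upper bounds for the length}\label{sec:bounds}

Put $X=[x,\alpha^*]$, $Y=[y,\beta^*]$ (the begins) and $\Gamma_A=[\alpha,x^*]$, $\Gamma_B=[\beta,y^*]$ (the ends). Conditions \eqref{eq:begin} and \eqref{eq:end} are hard to exploit when ends coincide or when many begins and ends can disappear. The remedy is to invert moves until the pair is in a convenient position, keeping fixed the parameters that enter the bound. Note that $v\ge c$ means $x^*<\beta$: all of $\Gamma_A$ lies below $\Gamma_B$. In this case $h_0=\max(0,c-u)$.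

\begin{lemma}\label{lem:multone}
If $v\ge c$ and $h_0\le h\le h_1$, then $L(\mathfrak{n}_h)$ has multiplicity at most one in $A\times B$.
\end{lemma}

\begin{proof}
Order the segments of $\mathfrak{n}_h$ by their ends: first the $A$-rows, then the $B$-rows. Embedding $L(\mathfrak{n}_h)$ in the product of the $\delta$'s and each $\delta([p,q])$ in $\rho_q\times\cdots\times\rho_p$, we see that the concatenation $w_h$ of the decreasing runs $q,\dots,p$ is a word of $L(\mathfrak{n}_h)$. It suffices to show that $w_h$ occurs at most once in $A\times B$. Words of $A$ and of $B$ have multiplicity one, so we must show that there is at most one way to assign the positions of $w_h$ to $A$ and $B$.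

The letters of the $A$-rows are $\le x^*<\beta$, and words of $B$ start with $\beta$; this is where $v\ge c$ is used. So these letters come from $A$, and removing them gives $\lambda=(a^{c-h},(a-g)^h)$. Let $0\le j<h$, and suppose that before the run $\beta+j,\dots,y+j-g$ of $B$-row $j$ we have $\lambda=(a^{c-h+j},(a-g)^{h-j})$ and $\mu=(b^j,0,\dots,0)$. For $A^\lambda$ the only possible available letter is $\alpha+(c-h+j)-(a-g)=y+j-1$ (none if $g=0$). The letters $\beta+j,\dots,y+j$ are larger, so they come from $B$ and complete its row $j$. Now at most $\beta+j+1$ is available for the second factor, so $y+j-1,\dots,y+j-g$ come from $A$ and complete its row $c-h+j$. This restores the assumption for $j+1$. After $j=h-1$, or at once if $h=0$, the factor $A$ is exhausted and the remaining letters come from $B$.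
\end{proof}

\begin{proposition}\label{prop:four}
Let $v\ge0$. Then $A\times B$ is multiplicity free. It is irreducible if $u\le0$ or $v^*\le0$, and otherwise $\ell(A\times B)\le1+\min(c,d,u,v^*)$.
\end{proposition}

\begin{proof}
\emph{Enlarging.} Inverting M3 raises $v$ by one, so the larger pair has $v\ge1$ and M3 applies to it. Invert M3 until $v\ge c$, then P2 until $a\ge c$ and $a\ge u+d$. The parameters $c,d,u,v^*$ are unchanged, so it suffices to treat the new pair. Now $\Gamma_A$ lies below $\Gamma_B$, and the smallest end $\alpha=x+a-1$ is at least $\alpha^*=x+c-1$ and $\beta^*=x+u+d-1$. So all begins are $\le$ all ends, and no elementary operation has empty intersection.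

\emph{The sets $P$ and $Q$.} Let $L(\mathfrak{n})\in\operatorname{JH}(A\times B)$. The begins of $\mathfrak{n}$ form the multiset $X\sqcup Y$, and its ends are $\Gamma_A\cup\Gamma_B$, each once. Let $\operatorname{beg}(j)$ be the begin of the segment ending at $j$. By \eqref{eq:end}, $\operatorname{beg}$ is strictly increasing on $\Gamma_A$ and on $\Gamma_B$. An element of $X\cap Y$ is a begin twice, so it lies in both $\operatorname{beg}(\Gamma_A)$ and $\operatorname{beg}(\Gamma_B)$; the other elements of $X\cup Y$ lie in exactly one. Put $P=(X\setminus Y)\cap\operatorname{beg}(\Gamma_B)$ and $Q=(Y\setminus X)\cap\operatorname{beg}(\Gamma_A)$. Then $\operatorname{beg}(\Gamma_A)=(X\setminus P)\cup Q$ and $\operatorname{beg}(\Gamma_B)=(Y\setminus Q)\cup P$. Since $|\Gamma_A|=|X|$, we have $|P|=|Q|=:t$. By monotonicity, $\mathfrak{n}$ is determined by $P$ and $Q$.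

\emph{The case $u\le0$ or $v^*\le0$.} We show $t=0$. If $u\le0\le v^*$, then $X\subset Y$ and $P=\emptyset$. If $v^*\le0\le u$, then $Y\subset X$ and $Q=\emptyset$. If $u,v^*<0$, then $Y\setminus X$ lies below $X\setminus Y$. An elementary operation gives the larger end to the smaller begin, so for each $i$ the number of segments with begin $\le i$ and end in $\Gamma_B$ never decreases. It is $|Y_{\le i}|$ for $\mathfrak{m}_A+\mathfrak{m}_B$ and $|Y_{\le i}|+|P_{\le i}|-|Q_{\le i}|$ for $\mathfrak{n}$. If $t>0$, then $i=\min Q$ has $|P_{\le i}|=0<|Q_{\le i}|$, a contradiction. So $t=0$ and $\mathfrak{n}=\mathfrak{m}_A+\mathfrak{m}_B$, which has multiplicity one by (F4). Hence $A\times B$ is irreducible.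

\emph{The case $u,v^*\ge1$.} Now $X\setminus Y$ and $Y\setminus X$ are intervals of sizes $\min(c,u)$ and $\min(d,v^*)$, the first below the second, and $|X\cap Y|=\max(0,c-u)=h_0$. Let $i\in P$ and $i+1\in X\setminus Y$. Then $i<\alpha^*$ and $i\notin Y$, so \eqref{eq:begin} applies: the end belonging to $i+1$ exceeds the end belonging to $i$, which is in $\Gamma_B$; so $i+1\in P$. Let $i\in Y\setminus X$ and $i+1\in Q$. Then $i\notin X$ and $i<\beta^*$, so by \eqref{eq:begin} the end belonging to $i$ is smaller than the end belonging to $i+1$, which is in $\Gamma_A$; so $i\in Q$. Thus $P$ consists of the last $t$ elements of $X\setminus Y$, $Q$ consists of the first $t$ elements of $Y\setminus X$, and $0\le t\le\min(c,d,u,v^*)$. Put $h=h_0+t$. Then $P\cup(X\cap Y)$ is the set of the last $h$ elements of $X$ and $(X\cap Y)\cup Q$ is the set of the first $h$ elements of $Y$. So $\operatorname{beg}(\Gamma_A)$ consists of $x,\dots,x+c-h-1$ followed by $y,\dots,y+h-1$, and $\operatorname{beg}(\Gamma_B)$ consists of $x+c-h,\dots,x+c-1$ followed by $y+h,\dots,y+d-1$; both lists increase because $h\ge c-u$. Also $h\le\min(c,d)=h_1$,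 as $z=a+c-u\ge c+d$. Comparing with \eqref{eq:nh} gives $\mathfrak{n}=\mathfrak{n}_h$. There are at most $1+\min(c,d,u,v^*)$ values of $h$, and Lemma~\ref{lem:multone} finishes the proof.
\end{proof}

The symmetries $\Theta$ and $D$ turn this into bounds by eight of the nine parameters. They fix $z$, and the enlargement above raised $z$. So $z$ needs its own argument, with moves that fix $z$; empty intersections can then occur and have to be controlled.

\begin{proposition}\label{prop:z}
If $A\triangleleft B$, then $\ell(A\times B)\le1+z$.
\end{proposition}

\begin{proof}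
Inverting M1--M4 fixes $z$, lowers no parameter and preserves $\triangleleft$, so the requirements hold throughout. Inverting M1 and M4, then M2 and M3, we may assume
\[
c,d\ge z,\qquad a\ge\max(c,z),\qquad b\ge\max(d,z).
\]
By \eqref{eq:z}, $u=a+c-z\ge c$ and $v=b+c-z\ge c$, so $X$ lies below $Y$ and $\Gamma_A$ below $\Gamma_B$, with $h_0=0$ and $h_1=z$. Also $x^*=y+z-2$ and $\alpha=x^*-c+1=y+z-c-1\le y-1$.

Let $L(\mathfrak{n})\in\operatorname{JH}(A\times B)$. Its begins are $(X\cup Y)\setminus S$ and its ends are $(\Gamma_A\cup\Gamma_B)\setminus(S-1)$ for a set $S$ of begins with $S-1$ a set of ends. If $s\in S\cap X$, then $s-1\le x+c-2<\alpha$, which is not an end; so $S\subset Y$. If $s\in S$, then $s-1\le y+d-2<\beta$, so $s-1\in\Gamma_A$ and $s\le y+z-1$. By \eqref{eq:begin}, if $i<\beta^*$ lies in $Y\setminus S$, so does $i+1$; hence $S=[y,y+k-1]$ with $0\le k\le z$. Suppose $0<k<z$. Then $j=y+k-1$ satisfies $\alpha<j\le x^*$ and $j\notin S-1=[y-1,y+k-2]$, so $j$ is an end of $\mathfrak{n}$, while $j-1\in S-1$ is not. This contradicts \eqref{eq:end}. So $k\in\{0,z\}$.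

Begins and ends of $\mathfrak{n}$ occur once each, so $\mathfrak{n}$ is a bijection from begins to ends. By \eqref{eq:begin} it is increasing on the intervals $X$ and $Y\setminus S$, and by \eqref{eq:end} its inverse is increasing on the intervals $\Gamma_A\setminus(S-1)$ and $\Gamma_B$.

Let $k=0$, and let $t$ be the number of begins in $X$ with ends in $\Gamma_B$. By monotonicity these are the last $t$ elements of $X$, matched in order with the first $t$ elements of $\Gamma_B$. Then $t$ ends in $\Gamma_A$ have begins in $Y$; they are the last $t$ elements of $\Gamma_A$, matched in order with the first $t$ elements of $Y$. The remaining begins in $X$ and in $Y$ are matched in order with the remaining ends in $\Gamma_A$ and in $\Gamma_B$. If $t\ge1$, then $\mathfrak{n}$ contains $[y,x^*-t+1]=[y,y+z-1-t]$, which is nonempty, so $t\le z-1$; this also holds for $t=0$. Thus $\mathfrak{n}=\mathfrak{n}_t$ with $0\le t\le z-1$.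

Let $k=z$. The ends left in $\Gamma_A$ are the $c-z$ elements of $[\alpha,y-2]$, and the begins left in $Y$ are $\ge y+z$. So these ends are matched with begins in $X$, namely the first $c-z$; the last $z$ elements of $X$ are matched with the first $z$ elements of $\Gamma_B$; and $\mathfrak{n}=\mathfrak{n}_z$.

There are at most $z+1$ possibilities, each of multiplicity at most one by Lemma~\ref{lem:multone}.
\end{proof}

\begin{proposition}\label{prop:bound}
\begin{itemize}
\item[(i)] If neither $A\triangleleft B$ nor $B\triangleleft A$, then $A\times B$ is irreducible.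
\item[(ii)] If $A\triangleleft B$, then $A\times B$ is multiplicity free and $\ell(A\times B)\le N(A,B)+1$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) Exchanging $A$ and $B$ changes the sign of $v$, so we may assume $v\ge0$. If $u\le0$ or $v^*\le0$, apply Proposition~\ref{prop:four}. Let $u,v^*\ge1$. If $v=0$, apply it to $(B,A)$, which has $v$-parameter $0$ and $u$-parameter $-u<0$. Let $v\ge1$. If $u^*\le0$, apply it to $\Theta(A,B)$, which has $v$-parameter $v^*\ge0$ and $u$-parameter $u^*\le0$. In the remaining case $u,v,v^*,u^*\ge1$, so $z\le0$. Then all letters of $A$ are $\le x^*\le y-2$ and all letters of $B$ are $\ge y$, and Lemma~\ref{lem:separated} applies.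

(ii) Apply Proposition~\ref{prop:four} to $(A,B)$, $\Theta(A,B)$, $D(A,B)$ and $D\Theta(A,B)$, whose $v$-parameters are $v,v^*,v^*,v\ge1$. It bounds $\ell-1$ by
\[
\min(c,d,u,v^*),\qquad\min(d,c,u^*,v),\qquad\min(a,b,u,v),\qquad\min(b,a,u^*,v^*).
\]
Proposition~\ref{prop:z} bounds it by $z$.
\end{proof}

\section{Uniseriality}\label{sec:uniserial}

Theorem~\ref{thm:pairs}(i) is Proposition~\ref{prop:bound}(i). For (ii), it remains to show that if $A\triangleleft B$ and $N=N(A,B)$, then $\pi=A\times B$ is uniserial of length $N+1$. Call $(A,B)$ \emph{extremal} if $a=b=c=d=u=N$; then all nine parameters equal $N$. A move is \emph{safe} for $(A,B)$ if its three lowered parameters are $>N$. A safe move leads to a pair with $N(A',B')=N$, so $A'\triangleleft B'$: the lowered parameters stay $\ge N$, and the minimum is attained by an unchanged one.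

\begin{lemma}\label{lem:safe}
Let $A\triangleleft B$ be not extremal. If $z>N$, then \textup{P1} or \textup{P2} is safe. If $z=N$, then one of $c,a,b,d$ exceeds $N$, and \textup{M1, M2, M3, M4} is safe when $c$, $a$, $b$, $d$, respectively, exceeds $N$.
\end{lemma}

\begin{proof}
Let $z>N$. If $c,d>N$, then P1 is safe, and if $a,b>N$, then P2 is safe. Otherwise one of $a,b$ and one of $c,d$ equal $N$. Each of the four combinations appears in \eqref{eq:z}, which gives $z=2N-p$ with $p\in\{u,v,v^*,u^*\}$; as $p\ge N$, this contradicts $z>N$.

Let $z=N$. Then $u=a+c-N$, $v=b+c-N$, $v^*=a+d-N$, $u^*=b+d-N$, with $a,b,c,d\ge N$. So $c>N$ gives $u,v>N$; $a>N$ gives $u,v^*>N$; $b>N$ gives $v,u^*>N$; and $d>N$ gives $v^*,u^*>N$. If none of these holds, then $a=b=c=d=N$ and $u=N$.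
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pairs}\,(ii)]
We use induction on $a+b+c+d$.

\emph{The pair is not extremal.} Take a safe move. By induction $A'\times B'$ is uniserial of length $N+1$. Since $\ell(\pi)\le N+1$ by Proposition~\ref{prop:bound}, Lemma~\ref{lem:reduction}(a) shows that $\ell(\pi)=N+1$ and that nothing is killed. Lemma~\ref{lem:reduction}(b) with $W=\pi$ gives the claim.

\emph{The pair is extremal.} Every move now lowers $N$, so we need one more piece of information, the top of $\pi$. Shifting $\rho$, take $x=0$, $y=N$. The columns of $A=R(0;N,N)$ and $B=R(N;N,N)$ are the segments $[i,i+N-1]$ for $0\le i<N$ and $N\le i<2N$; together they are the columns of $C=R(0;2N,N)$. By Lemma~\ref{lem:words}(c),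
\[
B\times A\hookrightarrow Z([2N-1,3N-2])\times\cdots\times Z([1,N])\times Z([0,N-1]),
\]
and by (F5) and Lemma~\ref{lem:words}(c) the socle of the right side is $C$. So the socle of $B\times A$ is $C$. Applying $\#$, we find that $\pi$ has a unique maximal submodule $W$, with $\pi/W\cong C$.

Apply M1. Its first letter is $\alpha=N-1$, while all words of $C$ start with $2N-1$; so $C$ is killed. The reduced product is $R(1;N,N-1)\times B$. For $N=1$ it is $B$, of length one. For $N\ge2$ its parameters are $c=u=v=N-1$ and $N$ for the other six, so by induction it is uniserial of length $N$. In both cases exactly $N$ factors of a composition series of $\pi$ survive. As $C$ is killed and $\ell(\pi)\le N+1$, we get $\ell(\pi)=N+1$, and the top factor $C$ is the only one killed. By Lemma~\ref{lem:reduction}(b), $W$ is uniserial. Every proper submodule of $\pi$ lies in $W$, so $\pi$ is uniserial.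
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{The Langlands data of the levels}\label{sec:levels}

To prove Theorem~\ref{thm:pairs}(iii) we run the induction again and follow the representations $L(\mathfrak{n}_h)$ through the moves. We do not yet know that they are constituents of $A\times B$, so Lemma~\ref{lem:step} does not apply to them, and the effect of a letter has to be computed from the multisegment. Lowering an end $i$ is easy when no segment ends at $i-1$. When one does, it may block $\rho_i$ on its way to the left, and we need two configurations in which it does not.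

\begin{lemma}\label{lem:lower}
Let $\mathfrak{n}$ be a multisegment and $i\in\mathbb{Z}$.
\begin{itemize}
\item[(a)] Suppose exactly $k\ge1$ segments of $\mathfrak{n}$ end at $i$ and none ends at $i-1$. Then $L(\mathfrak{n})\xrightarrow{\,i^k\,}L(\mathfrak{n}^-)$, where $\mathfrak{n}^-$ is obtained by lowering these $k$ ends to $i-1$.
\item[(b)] Suppose exactly one segment $[p_0,i-1]$ ends at $i-1$, and either
\begin{itemize}
\item[(b1)] exactly one segment $[p,i]$ ends at $i$, and $p\le p_0$, or
\item[(b2)] exactly two segments end at $i$, namely $[p,i]$ and $[p_0+1,i]$.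
\end{itemize}
Then $L(\mathfrak{n})\xrightarrow{\,i\,}L(\mathfrak{n}^-)$, where $\mathfrak{n}^-$ is obtained by replacing $[p,i]$ by $[p,i-1]$.
\end{itemize}
\end{lemma}

\begin{proof}
Put $k=1$ in (b). By Lemma~\ref{lem:one}(d) it suffices to find $U$ such that (1) $L(\mathfrak{n})\hookrightarrow\rho_i^{\times k}\times U$; (2) $U$ embeds in an admissibly ordered product of $\delta$'s for $\mathfrak{n}^-$, so that $L(\mathfrak{n}^-)$ is its only irreducible subrepresentation; (3) $U$ is $i$-reduced. Let $\Pi_<$ and $\Pi_>$ be the products of the $\delta(\Delta)$, in order of ends, over the segments of $\mathfrak{n}$ with ends $\le i-2$ and $>i$. The segments in $\Pi_<$ are not linked to $[i,i]$, so $\rho_i$ commutes with $\Pi_<$.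

(a) Let $[p_1,i],\dots,[p_k,i]$ be the segments ending at $i$. Segments with a common end are not linked, so $\mathcal{D}=\delta([p_1,i])\times\cdots\times\delta([p_k,i])$ and $\mathcal{D}'=\delta([p_1,i-1])\times\cdots\times\delta([p_k,i-1])$ are irreducible. Each factor of $\mathcal{D}$ can contribute one initial letter $i$, so $r_{i^k}(\mathcal{D})\cong\rho_i^{\times k}\otimes\mathcal{D}'$ and $\mathcal{D}\hookrightarrow\rho_i^{\times k}\times\mathcal{D}'$. From $L(\mathfrak{n})\hookrightarrow\Pi_<\times\mathcal{D}\times\Pi_>$ we get (1) with $U=\Pi_<\times\mathcal{D}'\times\Pi_>$. This is a product for $\mathfrak{n}^-$ ordered by ends, none of which is $i$; so (2) and (3) hold.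

(b1) Since $[p_0,i-1]\subset[p,i]$, the two $\delta$'s commute, and
\[
L(\mathfrak{n})\hookrightarrow\Pi_<\times\delta([p,i])\times\delta([p_0,i-1])\times\Pi_>\hookrightarrow\rho_i\times U
\]
with $U=\Pi_<\times\delta([p,i-1])\times\delta([p_0,i-1])\times\Pi_>$. Again $U$ is ordered by ends, none of which is $i$.

(b2) Here $\rho_i$ need not commute with $\delta([p_0,i-1])$, but it commutes with
\[
E=L([p_0,i-1]+[p_0+1,i])=R(p_0;i-p_0,2)\subset\delta([p_0,i-1])\times\delta([p_0+1,i]).
\]
Indeed the pair $(E,R(i;1,1))$ has $u=i-p_0>0$ and $u^*=0$, so $E\times\rho_i$ is irreducible by Proposition~\ref{prop:bound}(i). The product $\Pi_<\times\delta([p_0,i-1])\times\delta([p_0+1,i])\times\delta([p,i])\times\Pi_>$ has the irreducible socle $L(\mathfrak{n})$, which lies in the nonzero submodule $\Pi_<\times E\times\delta([p,i])\times\Pi_>$. Using $\delta([p,i])\hookrightarrow\rho_i\times\delta([p,i-1])$ and moving $\rho_i$ past $E$ and $\Pi_<$ gives (1) with $U=\Pi_<\times E\times\delta([p,i-1])\times\Pi_>$. Words of $E$ start with $i-1$, so (3) holds. For (2), let first $p\ge p_0+1$. Then $[p,i-1]$ is contained in $[p_0+1,i]$,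 so
\[
E\times\delta([p,i-1])\hookrightarrow\delta([p_0,i-1])\times\delta([p,i-1])\times\delta([p_0+1,i]).
\]
If $p\le p_0$, the pair $(E,R(p;i-p,1))$ has $v=0$, so $E\times\delta([p,i-1])$ is irreducible by Proposition~\ref{prop:bound}(i), and
\[
E\times\delta([p,i-1])\cong\delta([p,i-1])\times E\subset\delta([p,i-1])\times\delta([p_0,i-1])\times\delta([p_0+1,i]).
\]
In both cases $U$ embeds in a product for $\mathfrak{n}^-$ ordered by ends.
\end{proof}

\begin{lemma}\label{lem:track}
Let $\Phi$ be one of the moves \textup{M1--M4, P2}, taking $(A,B)$ to $(A',B')$ with $A'\triangleleft B'$; for \textup{P2} assume $v\ge c$. Let $h_0',h_1'$ be the bounds for $(A',B')$. Then $h_0\le h_0'\le h_1'\le h_1$, and for $h_0'\le h\le h_1'$ the representation $L(\mathfrak{n}_h(A,B))$ follows $\Phi$ to $L(\mathfrak{n}_h(A',B'))$.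
\end{lemma}

\begin{proof}
We have $A\triangleleft B$, since no parameter of $(A,B)$ is smaller than that of $(A',B')$. By the table of Proposition~\ref{prop:moves}, no move lowers $c-u$ or $c-v$ or raises $c,d,z$; this gives the inequalities. Write $\mathfrak{n}_h=\mathfrak{n}_h(A,B)$ and $\mathfrak{n}'=\mathfrak{n}_h(A',B')$.

\emph{M1.} As $h\le h_1'\le c-1$, row $0$ of $A$ is not paired, and $\mathfrak{n}_h=[x,\alpha]+\mathfrak{n}'$. The begins in $\mathfrak{n}'$ are among $x+r$ ($r\ge1$) and $y+j$, so they exceed $x$ since $u\ge1$; the ends exceed $\alpha$ since $v\ge1$. Let $\Pi$ be the product for $\mathfrak{n}'$ ordered by begins. Then $\delta([x,\alpha])\times L(\mathfrak{n}')\subset\delta([x,\alpha])\times\Pi$, whose socle is $\sigma_0=L(\mathfrak{n}_h)$; so $\sigma_0\hookrightarrow U_0$, where $U_p=\delta([x,\alpha-p])\times L(\mathfrak{n}')$. Suppose $\sigma_p\subset U_p$ is irreducible, $p<a$. We have $U_p\hookrightarrow\rho_{\alpha-p}\times U_{p+1}$, and words of $U_{p+1}$ start with $\alpha-p-1$ or with a letter $>\alpha$. Lemma~\ref{lem:one}(d) gives $\sigma_p\xrightarrow{\,\alpha-p\,}\sigma_{p+1}\subset U_{p+1}$.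 At the end $\sigma_a=U_a=L(\mathfrak{n}')$.

\emph{M3.} Here $h\ge h_0'\ge c-v+1$. Treat the letter $i=\beta+j$, $0\le j<d$, the ends of the $B$-rows $0,\dots,j-1$ having been lowered by one. These rows now end at letters $\le i-2$, $B$-row $j$ is $[p,i]$ for some $p$, and later $B$-rows end above $i$. Put $q=v+j$, so $i=\alpha+q$. The only other segment that can end at $i$ is $A$-row $q$, and the only one that can end at $i-1$ is $A$-row $q-1$. If $q>c$, neither exists, and Lemma~\ref{lem:lower}(a) applies with $k=1$. Let $q\le c$. Since $q-1\ge v-1\ge c-h$, these rows are among the last $h$; they have length $a-g$ and begins $p_0=x+q-1+g$ and $p_0+1$. If $g=a$ they are empty, and Lemma~\ref{lem:lower}(a) applies with $k=1$. If $g<a$ and $q<c$, both exist and (b2) applies. If $g<a$ and $q=c$, only row $q-1$ exists; then $j=c-v\le h-1$, so $p=x+c-h+j\le x+c-1\le p_0$, and (b1) applies. In each case the end of $B$-row $j$ is lowered. After $d$ steps all ends of $B$-rows are lowered by one, which gives $\mathfrak{n}'$ by \eqref{eq:nh}.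

\emph{P2.} Since $h\le h_1'\le z-1$, we have $g\le a-1$, so no row of $\mathfrak{n}_h$ is empty. The ends are the elements of $\Gamma_A\cup\Gamma_B$, each once because $v\ge c$, and all $k_t=1$. When $i$ is treated, one segment ends at $i$, and all smaller ends have been lowered to letters $\le i-2$. Lemma~\ref{lem:lower}(a) applies with $k=1$. In total all ends are lowered by one, which gives $\mathfrak{n}'$.

\emph{M2, M4.} These are the $\theta$-conjugates of M3, M1 taking $\Theta(A,B)$ to $\Theta(A',B')$. Since $L(\mathfrak{n})^\theta\cong L(\mathfrak{n}^\vee)$ and $\Theta$ preserves $\triangleleft$, it suffices to show, for any pair, that $\Theta(A,B)$ has the same $h_0,h_1$ as $(A,B)$ and that $\mathfrak{n}_h(\Theta(A,B))=\mathfrak{n}_h(A,B)^\vee$. The bounds for $\Theta(A,B)$ are $\max(0,d-u^*,d-v^*)$ and $\min(d,c,z)$, and \eqref{eq:z} gives $d-u^*=z-b=c-v$ and $d-v^*=z-a=c-u$. Negation reverses the order of rows: row $d-1-j$ of $B^\vee$ is $(\Delta^B_j)^\vee$ and row $c-1-r$ of $A^\vee$ is $(\Delta^A_r)^\vee$. In $\mathfrak{n}_h(\Theta(A,B))$, row $d-h+j'$ of $B^\vee$ is paired with row $j'$ of $A^\vee$; with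 $j=h-1-j'$ these are $(\Delta^B_j)^\vee$ and $(\Delta^A_{c-h+j})^\vee$. So the pairs correspond, and negation commutes with union and intersection.
\end{proof}

We use Lemma~\ref{lem:track} in two ways. By (T1) it computes $\Phi(L(\mathfrak{n}_h(A,B)))$. By (T1)--(T3) it also gives, under its hypotheses,
\begin{equation}\label{eq:lift}
L\in\operatorname{JH}(A\times B),\ \ \Phi(L)\cong K\otimes L(\mathfrak{n}_h(A',B'))\ \Longrightarrow\ L\cong L(\mathfrak{n}_h(A,B)).
\end{equation}
Tracking is not available for P1, nor for P2 when $v<c$. We therefore first treat a class of pairs where these moves can be avoided, and then descend from it.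

\begin{proof}[Proof of Theorem~\ref{thm:pairs}\,(iii)]
Let $\mathcal{S}$ be the class of pairs with $A\triangleleft B$, $u\ge c$ and $v\ge c$. For such a pair $h_0=0$, so $N=h_1=\min(c,d,z)$, and $z=a+c-u\le a$, $z=b+c-v\le b$.

\emph{Pairs in $\mathcal{S}$.} We show by induction on $a+b+c+d$ that level $k$ of $A\times B$ is $L(\mathfrak{n}_{k-1})$.

Suppose the pair is not extremal. There is a safe move among M1--M4, P2 that stays in $\mathcal{S}$. If $z>N$, then $a,b\ge z>N$, so P2 is safe, and it fixes $c,u,v$. If $z=N$, take a safe move from Lemma~\ref{lem:safe}. M1 lowers $c,u,v$ together, and M4 fixes them. M2 is used when $a>N$, and then $u-1=a-1+c-N\ge c$. M3 is used when $b>N$, and then $v-1=b-1+c-N\ge c$. Both products are uniserial of length $N+1$, so nothing is killed, and by Lemma~\ref{lem:reduction}(c) and induction $\Phi$ maps level $k$ of $A\times B$ to $K\otimes L(\mathfrak{n}_{k-1}(A',B'))$. As $h_0'=0$ and $h_1'=N$, \eqref{eq:lift} identifies all $N+1$ levels.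

Suppose the pair is extremal, with $x=0$, $y=N$. By Section~\ref{sec:uniserial}, level $N+1$ is $C=R(0;2N,N)$. In $\mathfrak{n}_N$ all rows are paired, and $[j,N-1+j]$, $[N+j,2N-1+j]$ are replaced by $[j,2N-1+j]$; so $C=L(\mathfrak{n}_N)$. If $N=1$, level $1$ of $\rho_0\times\rho_1$ is $L([0,0]+[1,1])=L(\mathfrak{n}_0)$ by (F4). If $N\ge2$, the move M1 kills only level $N+1$ and leads to a pair in $\mathcal{S}$ with $c=u=v=N-1$, $h_0'=0$, $h_1'=N-1$. Lemma~\ref{lem:reduction}(c), induction and \eqref{eq:lift} identify the levels $1,\dots,N$.

\emph{General pairs.} Let $A\triangleleft B$. Invert M3 until $v\ge c$, then M2, which fixes $c$ and $v$, until $u\ge c$. All intermediate pairs satisfy $\triangleleft$, and the last lies in $\mathcal{S}$. So it suffices to show: if M2 or M3 takes $(\tilde A,\tilde B)$ to $(A,B)$ with $A\triangleleft B$, and (iii) holds for $(\tilde A,\tilde B)$, then it holds for $(A,B)$. The levels of $\tilde A\times\tilde B$ are the $L(\mathfrak{n}_h(\tilde A,\tilde B))$ in order of increasing $h$. By Lemma~\ref{lem:track} and (T1), those with $h_0\le h\le h_1$ (the bounds for $(A,B)$) are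 among them and are mapped to $K\otimes L(\mathfrak{n}_h(A,B))\ne0$. Their number is $N(A,B)+1=\ell(A\times B)$, so all other levels are killed, and Lemma~\ref{lem:reduction}(c) gives the levels of $A\times B$ in the stated order. The statement for $B\times A$ follows by applying $\#$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Au} Aubert, 1995.

\bibitem{BZ} Bernstein and Zelevinsky, 1977.

\bibitem{KL} Kret and Lapid, C. R. Acad. Sci. Paris 350 (2012).

\bibitem{OP} \emph{Open Problems in Representation Theory}, \texttt{http://tianyuan.amss.ac.cn/\allowbreak upload/\allowbreak fab78d36-bd52-42eb-84d3-ff99c953bb08/\allowbreak 20250918/\allowbreak 92771758196978735.pdf}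

\bibitem{Z} Zelevinsky, 1980.

\end{thebibliography}
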